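\title{Locally homogeneous Riemannian manifolds with harmonic curvature}

\begin{abstract}
We prove that a Riemannian manifold with harmonic curvature and constant Ricci eigenvalues has parallel Ricci tensor. In particular, every locally homogeneous Riemannian manifold with harmonic curvature has parallel Ricci tensor and is locally a product of Einstein manifolds. The proof is local. For an arbitrary Codazzi tensor $A$ with constant eigenvalues, let $P$ be the part of the Ricci tensor that comes from planes joining different eigenspaces of $A$. We compute the inner product of $P$ with the Ricci tensor and with every function of $A$. The first is a sum of squares, the second is nonpositive for convex functions, and for $A=\mathrm{Ric}$ the two formulas force $\nabla A=0$. Examples show that the constancy of the eigenvalues and the convexity are both needed.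
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $(M,g)$ is a smooth connected Riemannian manifold, $g=\langle\cdot,\cdot\rangle$, with Levi-Civita connection $\nabla$ and
\[
R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]},\qquad R(X,Y,Z,W)=\langle R(X,Y)Z,W\rangle,
\]
\[
\mathrm{Ric}(Y,Z)=\sum_e R(e,Y,Z,e).
\]
Thus $R(X,Y,Y,X)$ is the sectional curvature of the plane spanned by orthonormal $X,Y$. A sum over vectors always runs over an orthonormal basis of the space indicated. Symmetric bilinear forms are identified with self-adjoint endomorphisms, and $\langle\Phi,\Psi\rangle=\operatorname{tr}(\Phi\Psi)$. The tensor $R(X,Y,Z,W)$ is skew in $X,Y$, skew in $Z,W$, unchanged under the exchange of the pairs $(X,Y)$ and $(Z,W)$, and it satisfies the two Bianchi identities: the cyclic sums over $X,Y,Z$ of $R(X,Y)Z$ and of $(\nabla_XR)(Y,Z)$ vanish.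

Regard $R$ as a $2$-form with values in the skew-adjoint endomorphisms of $TM$. Let $d$ be the exterior covariant derivative induced by $\nabla$ on such forms and $d^*$ its formal adjoint, so that $(d^*R)(Z)=-\sum_e(\nabla_eR)(e,Z)$. The second Bianchi identity says that $dR=0$, and $M$ is said to have \emph{harmonic curvature} if also $d^*R=0$. The divergence of $R$ is determined by the Ricci tensor:
\begin{equation}\label{eq:div}
\langle (d^*R)(Z)X,Y\rangle=\sum_e(\nabla_eR)(X,Y,Z,e)=(\nabla_X\mathrm{Ric})(Y,Z)-(\nabla_Y\mathrm{Ric})(X,Z).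
\end{equation}
The first equality follows from the symmetries of $R$; the second is the sum over $e$ of the Bianchi identity
$(\nabla_eR)(X,Y,Z,e)+(\nabla_XR)(Y,e,Z,e)+(\nabla_YR)(e,X,Z,e)=0$.
A self-adjoint $(1,1)$-tensor field $A$ is a \emph{Codazzi tensor} if $(\nabla_XA)Y=(\nabla_YA)X$ for all $X,Y$, that is, if
\[
T(X,Y,Z)=\langle(\nabla_XA)Y,Z\rangle,
\]
which is always symmetric in $Y,Z$, is totally symmetric. By \eqref{eq:div}, $d^*R=0$ if and only if $\mathrm{Ric}$ is a Codazzi tensor. The scalar curvature is then constant: tracing \eqref{eq:div} over $Y=Z$ turns the middle term into $(\operatorname{div}\mathrm{Ric})(X)$ and the last one into $X(\mathrm{scal})-(\operatorname{div}\mathrm{Ric})(X)$, and both vanish.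

Harmonic curvature asks that $\nabla\mathrm{Ric}$ be totally symmetric, which is weaker than $\nabla\mathrm{Ric}=0$. Einstein manifolds ($\mathrm{Ric}=\lambda g$ with $\lambda$ constant) and their products satisfy the stronger condition. Example~\ref{ex:warped} satisfies only the weaker one, and its Ricci eigenvalues vary from point to point. They cannot vary if $M$ is \emph{locally homogeneous}, that is, if for any $x,y\in M$ some isometry from a neighborhood of $x$ onto a neighborhood of $y$ sends $x$ to $y$. This leads to the following question, posed in \cite{harmonic}.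

\medskip
\noindent\textbf{Question.} \emph{Must a locally homogeneous Riemannian manifold with $d^*R=0$ have parallel Ricci tensor?}
\medskip

The simplest cases point in two directions. A Codazzi tensor with at most two eigenvalues, both constant, is parallel (Lemma~\ref{lem:T}). With three eigenvalues this fails even on a Lie group with a left-invariant metric and a left-invariant tensor (Example~\ref{ex:lie}). So homogeneity does not make an arbitrary Codazzi tensor parallel, and a positive answer has to use that the tensor is $\mathrm{Ric}$. There is a reason to expect one: a Codazzi tensor $A$ with constant eigenvalues determines part of the curvature as a quadratic expression in $\nabla A$, and for $A=\mathrm{Ric}$ this is a constraint of the tensor on itself. The answer is yes, and homogeneity enters only through the eigenvalues.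

\begin{theorem}\label{thm:main}
If $d^*R=0$ and the eigenvalues of $\mathrm{Ric}$ are constant, then $\nabla\mathrm{Ric}=0$. In particular, $\nabla\mathrm{Ric}=0$ on every locally homogeneous Riemannian manifold with $d^*R=0$.
\end{theorem}

We deduce this from identities that hold for every Codazzi tensor $A$ with \emph{constant eigenvalues}: at each point $A$ has the same distinct eigenvalues $\lambda_1,\dots,\lambda_r$ with the same multiplicities. Write
\[
\lambda_{ij}=\lambda_i-\lambda_j .
\]
The orthogonal projection onto the $\lambda_i$-eigenspace is $\pi_i=\prod_{j\ne i}(A-\lambda_j)/\lambda_{ij}$, so the eigenspaces form smooth subbundles $V_i$ with $TM=V_1\oplus\dots\oplus V_r$. Three objects enter the statement.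

The \emph{mixed curvature}: for $i\ne j$, $x,x'\in V_i$ and $z,z'\in V_j$,
\[
R_{ij}(x,x';z,z')=R(z,x,x',z'),\qquad |R_{ij}|^2=\sum_{x,x'\in V_i}\ \sum_{z,z'\in V_j}R_{ij}(x,x';z,z')^2 .
\]

The \emph{mixed Ricci tensor}: the self-adjoint endomorphism $P=\bigoplus_iP_i$ with
\[
\langle P_ix,x'\rangle=\sum_{j\ne i}\sum_{z\in V_j}R_{ij}(x,x';z,z)\qquad(x,x'\in V_i).
\]
For a unit vector $x\in V_i$, the number $\langle Px,x\rangle$ is the part of $\mathrm{Ric}(x,x)$ that comes from the planes spanned by $x$ and a vector of another eigenspace.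

The \emph{weights}: for distinct $i,j,k$, let $\tau_{ijk}=\sum T(x,y,z)^2\ge0$, summed over $x\in V_i$, $y\in V_j$, $z\in V_k$.

For a real function $\varphi$ on the spectrum let $\varphi(A)=\sum_i\varphi(\lambda_i)\pi_i$, and let
\[
\varphi[\lambda_i,\lambda_j,\lambda_k]=\frac{\varphi(\lambda_i)}{\lambda_{ij}\lambda_{ik}}+\frac{\varphi(\lambda_j)}{\lambda_{ji}\lambda_{jk}}+\frac{\varphi(\lambda_k)}{\lambda_{ki}\lambda_{kj}}
\]
be its second divided difference. It is symmetric in $i,j,k$, and comparing coefficients shows that for $a<b<c$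
\[
\varphi[a,b,c]=\frac1{c-a}\Big(\frac{\varphi(c)-\varphi(b)}{c-b}-\frac{\varphi(b)-\varphi(a)}{b-a}\Big).
\]
Hence it is $0$ for affine $\varphi$, it is $1$ for $\varphi(\lambda)=\lambda^2$, and it is nonnegative if $\varphi$ is \emph{convex}, by which we mean the restriction of a convex function on an interval containing the spectrum.

\begin{theorem}\label{thm:codazzi}
Let $A$ be a Codazzi tensor with constant eigenvalues on $(M,g)$.
\begin{enumerate}
\item[(a)] $\displaystyle\langle\mathrm{Ric},P\rangle=\sum_{i<j}|R_{ij}|^2$.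
\item[(b)] For every function $\varphi$ on the spectrum of $A$,
\[
\langle\varphi(A),P\rangle=-2\sum_{\{i,j,k\}}\tau_{ijk}\,\varphi[\lambda_i,\lambda_j,\lambda_k],
\]
the sum running over unordered triples of distinct indices. In particular, $\langle A,P\rangle=0$ and $\langle A^2,P\rangle=-\frac13|\nabla A|^2$.
\item[(c)] If $\mathrm{Ric}=\varphi(A)$ with $\varphi$ convex (for example, affine), then $\nabla A=0$ and $R_{ij}=0$ for all $i\ne j$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of (c) from (a) and (b)]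
By (b) and convexity, $\langle\mathrm{Ric},P\rangle=\langle\varphi(A),P\rangle\le0$. By (a), all $R_{ij}$ vanish. Then $P=0$, and $|\nabla A|^2=-3\langle A^2,P\rangle=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $d^*R=0$, the tensor $A=\mathrm{Ric}$ is Codazzi, and part (c) applies with $\varphi(\lambda)=\lambda$. If $M$ is locally homogeneous, the differential of a local isometry sending $x$ to $y$ conjugates $\mathrm{Ric}_x$ to $\mathrm{Ric}_y$, so the eigenvalues and their multiplicities are constant.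
\end{proof}

Part (c) with a constant function $\varphi$ gives the following.

\begin{corollary}\label{cor:einstein}
On an Einstein manifold, every Codazzi tensor with constant eigenvalues is parallel.
\end{corollary}

It remains to prove (a) and (b). After working out the three-dimensional case (Section~\ref{sec:three}), we find which components of $R$ can be nonzero relative to the splitting $TM=\bigoplus V_i$ (Section~\ref{sec:type}), express $R_{ij}$ through $T$ to obtain (b) (Section~\ref{sec:mixed}), and evaluate the two sides of \eqref{eq:div} separately to obtain (a) (Section~\ref{sec:div}). In Sections~\ref{sec:T}--\ref{sec:div}, $A$ is a Codazzi tensor with constant eigenvalues.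

\section{The covariant derivative of $A$}\label{sec:T}

When the eigenvalues are constant, $\nabla A$ records only how the eigenspaces turn. For a section $Y$ of $V_i$ we have $(\nabla_XA)Y=\nabla_X(\lambda_iY)-A\nabla_XY=(\lambda_i-A)\nabla_XY$, so
\begin{equation}\label{eq:T}
T(X,Y,Z)=\lambda_{ij}\langle\nabla_XY,Z\rangle\qquad(Y\text{ a section of }V_i,\ Z\in V_j).
\end{equation}
This is the place where the constancy of $\lambda_i$ is used; otherwise a term $X(\lambda_i)\langle Y,Z\rangle$ appears.

\begin{lemma}\label{lem:T}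
The tensor $T$ vanishes on $V_i\times V_j\times V_k$ unless $i,j,k$ are distinct. Hence $|\nabla A|^2=6\sum_{\{i,j,k\}}\tau_{ijk}$, and $\nabla A=0$ if $r\le2$.
\end{lemma}

\begin{proof}
By \eqref{eq:T}, $T$ vanishes when its last two arguments lie in the same $V_i$; by total symmetry it vanishes when any two do. In $|\nabla A|^2=\sum T(x,y,z)^2$, over a basis adapted to the splitting, each unordered triple of distinct indices occurs in six orders.
\end{proof}

Two identities between the numbers $\lambda_{ij}$, for distinct $i,j,k$, are used repeatedly: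
\begin{equation}\label{eq:pf}
\frac1{\lambda_{jk}}-\frac1{\lambda_{ik}}=\frac{\lambda_{ij}}{\lambda_{ik}\lambda_{jk}},\qquad
\frac1{\lambda_{ij}\lambda_{ik}}+\frac1{\lambda_{ji}\lambda_{jk}}+\frac1{\lambda_{ki}\lambda_{kj}}=0 .
\end{equation}
The first is $\lambda_{ik}-\lambda_{jk}=\lambda_{ij}$; the second is the divided difference of $\varphi=1$.

\section{Three simple eigenvalues in dimension three}\label{sec:three}

By Lemma~\ref{lem:T}, the smallest case with $\nabla A\neq0$ has $\dim M=3$ and three simple eigenvalues. Let $e_1,e_2,e_3$ be local unit eigenvector fields and let $\{i,j,k\}=\{1,2,3\}$. The only surviving component of $T$ is the function $t=T(e_1,e_2,e_3)$. From \eqref{eq:T}, from $\langle\nabla_Xe_j,e_j\rangle=0$ and from \eqref{eq:pf},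
\begin{equation}\label{eq:frame}
\nabla_{e_i}e_i=0,\qquad \nabla_{e_i}e_j=\frac{t}{\lambda_{jk}}\,e_k,\qquad [e_i,e_j]=\frac{t\,\lambda_{ij}}{\lambda_{ik}\lambda_{jk}}\,e_k .
\end{equation}
The sectional curvature $K_{ij}=R(e_i,e_j,e_j,e_i)$ contains no derivative of $t$:
\begin{equation}\label{eq:K}
K_{ij}=-\langle\nabla_{e_j}\nabla_{e_i}e_j,e_i\rangle-\langle\nabla_{[e_i,e_j]}e_j,e_i\rangle
=-\frac{t^2}{\lambda_{jk}\lambda_{ki}}-\frac{t^2\lambda_{ij}}{\lambda_{ik}\lambda_{jk}\lambda_{ji}}=\frac{2t^2}{\lambda_{ik}\lambda_{jk}} .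
\end{equation}
Next, \eqref{eq:frame} gives $\mathrm{Ric}(e_i,e_j)=R(e_k,e_i,e_j,e_k)=e_k(t)/\lambda_{jk}$. This must be symmetric in $i,j$, and $\lambda_{ik}\ne\lambda_{jk}$, so $e_k(t)=0$. Thus $t$ is locally constant, $\mathrm{Ric}$ is diagonal in the frame, and $\mathrm{Ric}=\varphi(A)$ with
\begin{equation}\label{eq:r}
\varphi(\lambda_i)=K_{ij}+K_{ik}=2t^2\Big(\frac1{\lambda_{ki}\lambda_{kj}}+\frac1{\lambda_{ji}\lambda_{jk}}\Big)=-\frac{2t^2}{\lambda_{ij}\lambda_{ik}}
\end{equation}
by \eqref{eq:pf}. Multiplying \eqref{eq:r} by $\varphi(\lambda_i)$ and summing over $i$, we get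
\begin{equation}\label{eq:three}
|\mathrm{Ric}|^2=-2t^2\,\varphi[\lambda_1,\lambda_2,\lambda_3].
\end{equation}
This is the mechanism of the theorem. The left side is a sum of squares, and the right side is nonpositive when $\varphi$ is convex. In that case $\mathrm{Ric}=0$, and \eqref{eq:r} gives $t=0$. If $t\ne0$, then $\mathrm{Ric}\neq0$ and $\varphi[\lambda_1,\lambda_2,\lambda_3]<0$; in particular $A=\mathrm{Ric}$ is impossible.

Here $P=\mathrm{Ric}$ and $\tau_{123}=t^2$, so \eqref{eq:three} is an instance of Theorem~\ref{thm:codazzi}(b). Part (a) is algebra: $K_{12}+K_{13}+K_{23}=0$ by \eqref{eq:K} and \eqref{eq:pf}, and therefore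
\[
|\mathrm{Ric}|^2=\sum_i(K_{ij}+K_{ik})^2=\sum_{i<j}K_{ij}^2+\Big(\sum_{i<j}K_{ij}\Big)^2=\sum_{i<j}K_{ij}^2 .
\]
The case $t\neq0$ occurs for every choice of the constants.

\begin{example}\label{ex:lie}
Let $\lambda_1,\lambda_2,\lambda_3$ be distinct reals and $t\ne0$ a real number. The brackets in \eqref{eq:frame} satisfy the Jacobi identity, because $[[e_i,e_j],e_k]$ is a multiple of $[e_k,e_k]=0$. Let $G$ be a Lie group with this Lie algebra, with the left-invariant metric that makes $e_1,e_2,e_3$ orthonormal, and let $Ae_i=\lambda_ie_i$. The connection defined by the first two formulas of \eqref{eq:frame} is metric, since $t/\lambda_{jk}$ is skew in $j,k$, and torsion-free by the third formula, so it is the Levi-Civita connection. By \eqref{eq:T}, $T(e_i,e_j,e_k)=t$ for distinct $i,j,k$, and the other components vanish. So $A$ is a left-invariant Codazzi tensor with $\nabla A\ne0$.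
\end{example}

In general, the analogue of \eqref{eq:K} still gives the mixed curvature in terms of $T$, and (b) follows. The difficulty comes from multiplicities. For $x,x'\in V_i$,
\begin{equation}\label{eq:split}
\mathrm{Ric}(x,x')=\langle P_ix,x'\rangle+\sum_{e\in V_i}R(e,x,x',e),
\end{equation}
and we have no formula in terms of $T$ for the last sum, the curvature inside $V_i$. So $\langle\mathrm{Ric},P\rangle$ is no longer $|P|^2$, and its sign has to come from elsewhere. It comes from the second Bianchi identity.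

\section{An adapted connection and the type of the curvature}\label{sec:type}

The Levi-Civita connection does not preserve the bundles $V_i$. We split it into a part that does and an algebraic remainder given by $T$. Put
\[
D_XY=\sum_i\pi_i\nabla_X(\pi_iY),\qquad S_XY=\nabla_XY-D_XY .
\]
The connection $D$ preserves every $V_i$. It is metric: for sections $Y$ of $V_i$ and $Z$ of $V_j$, the sum $\langle D_XY,Z\rangle+\langle Y,D_XZ\rangle$ equals $X\langle Y,Z\rangle$ if $i=j$, and both expressions vanish if $i\ne j$. Hence $S$ is a tensor and each $S_X$ is skew-adjoint. Let $T_k(X,Y)\in V_k$ be the vector with $\langle T_k(X,Y),Z\rangle=T(X,Y,Z)$ for $Z\in V_k$; it is symmetric in $X,Y$. By \eqref{eq:T},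
\begin{equation}\label{eq:S}
S_XY=\sum_{k\ne i}\frac{T_k(X,Y)}{\lambda_{ik}}\qquad(Y\in V_i).
\end{equation}
By Lemma~\ref{lem:T}, $\langle S_XY,Z\rangle$ vanishes on $V_i\times V_j\times V_k$ unless $i,j,k$ are distinct; in particular $S_XY=0$ for $X,Y\in V_i$. The use of $D$ is that it removes derivatives from the components we need.

\begin{lemma}\label{lem:rule}
Let $Q$ be a covariant tensor field that vanishes on $V_{i_1}\times\dots\times V_{i_n}$. Then $D_XQ$ vanishes on $V_{i_1}\times\dots\times V_{i_n}$, and for $Y_a\in V_{i_a}$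
\[
(\nabla_XQ)(Y_1,\dots,Y_n)=-\sum_{a=1}^nQ(Y_1,\dots,S_XY_a,\dots,Y_n).
\]
\end{lemma}

\begin{proof}
Extend $Y_a$ to a section of $V_{i_a}$. In $(D_XQ)(Y_1,\dots,Y_n)=X\big(Q(Y_1,\dots,Y_n)\big)-\sum_aQ(\dots,D_XY_a,\dots)$ every term vanishes, because $D_XY_a\in V_{i_a}$. Subtract this from the same formula for $\nabla$.
\end{proof}

To apply the lemma to $R$ we need to know where $R$ vanishes. Differentiating the Codazzi equation once more gives a linear condition on $R$.

\begin{lemma}\label{lem:type}
Let $X\in V_i$, $Y\in V_j$, $Z\in V_k$, $W\in V_l$. Then $R(X,Y,Z,W)=0$ unless $\{i,j\}=\{k,l\}$ as multisets.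
\end{lemma}

\begin{proof}
Let $\nabla^2_{X,Y}A=\nabla_X\nabla_YA-\nabla_{\nabla_XY}A$. The Ricci identity reads
\[
(\nabla^2_{X,Y}A)Z-(\nabla^2_{Y,X}A)Z=R(X,Y)AZ-AR(X,Y)Z .
\]
Take the cyclic sum over $X,Y,Z$. As $A$ is Codazzi, $(\nabla^2_{X,Y}A)Z$ is symmetric in $Y,Z$, so the six terms on the left cancel in pairs. The terms $AR(X,Y)Z$ cancel by the first Bianchi identity. Hence, for all vectors,
\begin{equation}\label{eq:RA}
R(X,Y)AZ+R(Y,Z)AX+R(Z,X)AY=0 .
\end{equation}
Now let $X,Y,Z,W$ be as in the statement and put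
\[
\xi=R(X,Y,Z,W),\qquad \eta=R(Y,Z,X,W),\qquad \zeta=R(Z,X,Y,W).
\]
We use the first Bianchi identity and \eqref{eq:RA} three times: for $(X,Y,Z)$ paired with $W$; for $(X,Y,W)$ paired with $Z$, where $R(X,Y,W,Z)=-\xi$, $R(Y,W,X,Z)=-\zeta$, $R(W,X,Y,Z)=-\eta$; and for $(X,Z,W)$ paired with $Y$, where $R(X,Z,W,Y)=\zeta$, $R(Z,W,X,Y)=\xi$, $R(W,X,Z,Y)=\eta$. This gives
\begin{align*}
\xi+\eta+\zeta&=0, & \lambda_k\xi+\lambda_i\eta+\lambda_j\zeta&=0,\\
\lambda_l\xi+\lambda_j\eta+\lambda_i\zeta&=0, & \lambda_i\xi+\lambda_k\eta+\lambda_l\zeta&=0 .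
\end{align*}
We claim that $\xi=0$ if $k\notin\{i,j\}$. If $i=j$, the two equations in the first row give $\lambda_{ki}\xi=0$. If $i,j,k$ are distinct, these two equations are independent, and their solutions are $(\xi,\eta,\zeta)=c\,(\lambda_{ji},\lambda_{kj},\lambda_{ik})$. Suppose $c\neq0$, and subtract $\lambda_i(\xi+\eta+\zeta)=0$ from each equation of the second row. The first gives $\lambda_{li}\lambda_{ji}+\lambda_{ji}\lambda_{kj}=0$, so $\lambda_{li}=-\lambda_{kj}$. The second gives $\lambda_{ki}\lambda_{kj}+\lambda_{li}\lambda_{ik}=0$, so $\lambda_{li}=\lambda_{kj}$. Hence $\lambda_{kj}=0$, a contradiction, and the claim holds.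

Let $\xi\ne0$. The claim gives $k\in\{i,j\}$, then $l\in\{i,j\}$ after exchanging $Z$ and $W$, and $i,j\in\{k,l\}$ after exchanging the pairs. If $i=j$, then $k=l=i$. If $i\ne j$, the two distinct indices $i,j$ fill $\{k,l\}$.
\end{proof}

So the only components of $R$ are those inside one $V_i$ and the mixed curvatures $R_{ij}$.

\begin{lemma}\label{lem:sym}
The Ricci tensor preserves each $V_i$. For $i\ne j$, the form $R_{ij}(x,x';z,z')$ is symmetric in $x,x'$, symmetric in $z,z'$, and equal to $R_{ji}(z,z';x,x')$.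
\end{lemma}

\begin{proof}
For $e\in V_m$, $Y\in V_i$, $Z\in V_j$, Lemma~\ref{lem:type} gives $R(e,Y,Z,e)=0$ unless $\{m,i\}=\{j,m\}$, that is, unless $i=j$. By the first Bianchi identity, $R(z,x,x',z')-R(z,x',x,z')=-R(x,x',z,z')$, which vanishes since $\{i,i\}\ne\{j,j\}$; this is the symmetry in $x,x'$. The symmetries of $R$ give $R(z,x,x',z')=R(x,z,z',x')$, which is the last assertion, and the symmetry in $z,z'$ follows from the one already proved, applied to $R_{ji}$.
\end{proof}

\section{The mixed curvature and part (b)}\label{sec:mixed}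

For distinct $i,j,k$, and $x,x'\in V_i$, $z,z'\in V_j$, put
\[
\sigma_{ij}^k(x,x';z,z')=\langle T_k(x,z),T_k(x',z')\rangle+\langle T_k(x,z'),T_k(x',z)\rangle .
\]
The next lemma generalizes \eqref{eq:K}, where $\sigma_{ij}^k=2t^2$.

\begin{lemma}\label{lem:mixed}
For $i\neq j$,\quad $\displaystyle R_{ij}=\sum_{k\ne i,j}\frac{\sigma_{ij}^k}{\lambda_{ik}\lambda_{jk}}$.
\end{lemma}

\begin{proof}
Expand $R(X,Y)=[D_X+S_X,D_Y+S_Y]-D_{[X,Y]}-S_{[X,Y]}$ using $[D_X,S_Y]=(D_XS)_Y+S_{D_XY}$. With the curvature $R^D$ and the torsion $\theta$ of $D$,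
\[
R(X,Y)=R^D(X,Y)+(D_XS)_Y-(D_YS)_X+S_{\theta(X,Y)}+[S_X,S_Y],
\]
and $\theta(X,Y)=D_XY-D_YX-[X,Y]=S_YX-S_XY$ because $\nabla$ is torsion-free. We evaluate $\langle R(z,x)x',z'\rangle$ term by term.

The vector $R^D(z,x)x'$ lies in $V_i$, which is orthogonal to $z'$.

The tensor $\langle S_XY,Z\rangle$ vanishes on $V_i\times V_i\times V_j$ and on $V_j\times V_i\times V_j$. By Lemma~\ref{lem:rule} so does its $D$-derivative, and since $D$ is metric this means $\langle(D_zS)_xx',z'\rangle=\langle(D_xS)_zx',z'\rangle=0$.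

By \eqref{eq:S}, Lemma~\ref{lem:T} and \eqref{eq:pf},
\[
\theta(z,x)=\sum_{k\neq i,j}\Big(\frac1{\lambda_{jk}}-\frac1{\lambda_{ik}}\Big)T_k(x,z)=\sum_{k\ne i,j}\frac{\lambda_{ij}}{\lambda_{ik}\lambda_{jk}}\,T_k(x,z).
\]
As $\langle S_wx',z'\rangle=T(w,x',z')/\lambda_{ij}$ for every $w$, the torsion term is $\sum_k\langle T_k(x,z),T_k(x',z')\rangle/(\lambda_{ik}\lambda_{jk})$.

Finally, $S_xx'=0$ and $S_x$ is skew, so the commutator term is
\[
-\langle S_xS_zx',z'\rangle=\langle S_zx',S_xz'\rangle=\sum_{k\ne i,j}\frac{\langle T_k(x',z),T_k(x,z')\rangle}{\lambda_{ik}\lambda_{jk}} .\qedhere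
\]
\end{proof}

Tracing Lemma~\ref{lem:mixed} over $V_j$ leads to the positive semidefinite forms
\[
N_i^{jk}(x,x')=\sum_{y\in V_j}\sum_{w\in V_k}T(x,y,w)\,T(x',y,w)=N_i^{kj}(x,x')\qquad(x,x'\in V_i),
\]
defined for distinct $i,j,k$, with $\operatorname{tr}N_i^{jk}=\tau_{ijk}$. Indeed, $\sum_{z\in V_j}\sigma_{ij}^k(x,x';z,z)=2N_i^{jk}(x,x')$. In the resulting sum for $P_i$ over ordered pairs $(j,k)$, we group $(j,k)$ with $(k,j)$ and use \eqref{eq:pf} as in \eqref{eq:r}:
\[
P_i=2\sum_{\{j,k\}}N_i^{jk}\Big(\frac1{\lambda_{ki}\lambda_{kj}}+\frac1{\lambda_{ji}\lambda_{jk}}\Big)=-2\sum_{\{j,k\}}\frac{N_i^{jk}}{\lambda_{ij}\lambda_{ik}},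
\]
the sums running over unordered pairs of distinct indices different from $i$. Let $\Psi=\bigoplus_i\Psi_i$ be any self-adjoint endomorphism that preserves the $V_i$. Pairing $P_i$ with $\Psi_i$, summing over $i$ and collecting the terms of each triple, we obtain
\begin{equation}\label{eq:delta}
\langle\Psi,P\rangle=-2\sum_{\{i,j,k\}}\delta_{ijk}(\Psi),\qquad
\delta_{ijk}(\Psi)=\frac{\langle\Psi_i,N_i^{jk}\rangle}{\lambda_{ij}\lambda_{ik}}+\frac{\langle\Psi_j,N_j^{ik}\rangle}{\lambda_{ji}\lambda_{jk}}+\frac{\langle\Psi_k,N_k^{ij}\rangle}{\lambda_{ki}\lambda_{kj}} .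
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:codazzi}(b)]
For $\Psi=\varphi(A)$ we have $\langle\Psi_i,N_i^{jk}\rangle=\varphi(\lambda_i)\tau_{ijk}$, so $\delta_{ijk}(\Psi)=\tau_{ijk}\,\varphi[\lambda_i,\lambda_j,\lambda_k]$, and \eqref{eq:delta} is the formula in (b). The divided differences of $\lambda$ and $\lambda^2$ are $0$ and $1$, which gives $\langle A,P\rangle=0$ and, by Lemma~\ref{lem:T}, $\langle A^2,P\rangle=-2\sum\tau_{ijk}=-\frac13|\nabla A|^2$.
\end{proof}

\section{The divergence of the curvature and part (a)}\label{sec:div}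

By Lemma~\ref{lem:sym}, formula \eqref{eq:delta} applies to $\Psi=\mathrm{Ric}$, and we have to compute $\delta_{ijk}(\mathrm{Ric})$ without knowing the last sum in \eqref{eq:split}. The way in is that $\delta_{ijk}(\Psi)$ measures the failure of $\Psi$ to be Codazzi in the directions $V_i\times V_j\times V_k$. For $\Psi=\mathrm{Ric}$ this failure is, by \eqref{eq:div}, the divergence of $R$, and in these directions the divergence involves only the mixed curvature.

Fix distinct $i,j,k$. In the next two lemmas $\sum_{X,Y,Z}$ is the sum over orthonormal bases of $V_i\ni X$, $V_j\ni Y$ and $V_k\ni Z$.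

\begin{lemma}\label{lem:defect}
Let $\Psi$ be a self-adjoint $(1,1)$-tensor field that preserves every eigenbundle of $A$. Then
\[
\sum_{X,Y,Z}\big[(\nabla_X\Psi)(Y,Z)-(\nabla_Y\Psi)(X,Z)\big]\,T(X,Y,Z)=-\lambda_{ij}\,\delta_{ijk}(\Psi).
\]
\end{lemma}

\begin{proof}
The bilinear form $\Psi$ vanishes on $V_j\times V_k$. Lemma~\ref{lem:rule} and \eqref{eq:S} give
\[
(\nabla_X\Psi)(Y,Z)=-\frac{\langle T_k(X,Y),\Psi Z\rangle}{\lambda_{jk}}-\frac{\langle\Psi Y,T_j(X,Z)\rangle}{\lambda_{kj}}
=\frac{T(X,\Psi Y,Z)-T(X,Y,\Psi Z)}{\lambda_{jk}} .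
\]
Let $n_i=\langle\Psi_i,N_i^{jk}\rangle$, $n_j=\langle\Psi_j,N_j^{ik}\rangle$, $n_k=\langle\Psi_k,N_k^{ij}\rangle$. Since $\sum T(X,\Psi Y,Z)T(X,Y,Z)=\sum_YN_j^{ik}(\Psi Y,Y)=n_j$, and the same holds in the other two slots, multiplying by $T(X,Y,Z)$ and summing gives $(n_j-n_k)/\lambda_{jk}$. Exchanging the roles of $(X,i)$ and $(Y,j)$ gives $(n_i-n_k)/\lambda_{ik}$ for the second term. By \eqref{eq:pf}, the difference is
\[
-\frac{n_i}{\lambda_{ik}}+\frac{n_j}{\lambda_{jk}}-\frac{\lambda_{ij}\,n_k}{\lambda_{ik}\lambda_{jk}}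
=-\lambda_{ij}\Big(\frac{n_i}{\lambda_{ij}\lambda_{ik}}+\frac{n_j}{\lambda_{ji}\lambda_{jk}}+\frac{n_k}{\lambda_{ki}\lambda_{kj}}\Big).\qedhere
\]
\end{proof}

For distinct $p,q,s$ let
\begin{equation}\label{eq:beta}
\beta_{pq}^s=\sum_{x,x'\in V_p}\ \sum_{z,z'\in V_q}R_{pq}(x,x';z,z')\,\langle T_s(x,z),T_s(x',z')\rangle .
\end{equation}
By Lemma~\ref{lem:sym}, $\beta^s_{pq}=\beta^s_{qp}$, and the sum does not change if $\langle T_s(x,z),T_s(x',z')\rangle$ is replaced by $\langle T_s(x,z'),T_s(x',z)\rangle$. Hence $2\beta_{pq}^s=\langle R_{pq},\sigma_{pq}^s\rangle$, the inner product being the one that defines $|R_{pq}|$.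

\begin{lemma}\label{lem:div}
With $e$ running over an orthonormal basis of the tangent space,
\[
\sum_{X,Y,Z}\sum_e(\nabla_eR)(X,Y,Z,e)\,T(X,Y,Z)=\lambda_{ij}\Big(\frac{\beta_{ij}^k}{\lambda_{ik}\lambda_{jk}}+\frac{\beta_{jk}^i}{\lambda_{ji}\lambda_{ki}}+\frac{\beta_{ik}^j}{\lambda_{ij}\lambda_{kj}}\Big).
\]
\end{lemma}

\begin{proof}
Choose the basis adapted to the splitting and let $e\in V_m$. Since $k\notin\{i,j\}$, Lemma~\ref{lem:type} shows that $R$ vanishes on $V_i\times V_j\times V_k\times V_m$ for every $m$. By Lemma~\ref{lem:rule} and $S_ee=0$,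
\[
(\nabla_eR)(X,Y,Z,e)=-R(S_eX,Y,Z,e)-R(X,S_eY,Z,e)-R(X,Y,S_eZ,e).
\]
Lemma~\ref{lem:type} decides which component $V_a$ of the vector produced by $S_e$ can contribute. In the first term we need $\{a,j\}=\{k,m\}$, so $m=j$ and $a=k$. In the second we need $\{i,a\}=\{k,m\}$, so $m=i$ and $a=k$. In the third we need $\{i,j\}=\{a,m\}$, so $(m,a)$ is $(j,i)$ or $(i,j)$. Thus only $e\in V_j$ and $e\in V_i$ contribute, and the curvature inside a single eigenspace does not occur.

Let $e\in V_j$. By \eqref{eq:S} and the skew symmetry of $R$ in its last two arguments,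
\begin{align*}
(\nabla_eR)(X,Y,Z,e)&=-\frac{R(T_k(e,X),Y,Z,e)}{\lambda_{ik}}-\frac{R(X,Y,T_i(e,Z),e)}{\lambda_{ki}}\\
&=\frac{R_{jk}(Y,e;T_k(e,X),Z)-R_{ji}(Y,e;X,T_i(e,Z))}{\lambda_{ik}} .
\end{align*}
Multiply by $T(X,Y,Z)$ and sum over $X,Y,Z$ and $e\in V_j$. In the first term expand $T_k(e,X)=\sum_{u\in V_k}T(e,X,u)u$ and sum over $X$ first; in the second expand $T_i(e,Z)=\sum_{v\in V_i}T(e,Z,v)v$ and sum over $Z$ first. The results are
\[
\sum R_{jk}(Y,e;u,Z)\langle T_i(Y,Z),T_i(e,u)\rangle=\beta_{jk}^i,\qquad
\sum R_{ji}(Y,e;X,v)\langle T_k(Y,X),T_k(e,v)\rangle=\beta_{ij}^k .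
\]
So $e\in V_j$ contributes $(\beta_{jk}^i-\beta_{ij}^k)/\lambda_{ik}$. For $e\in V_i$ write $(\nabla_eR)(X,Y,Z,e)=-(\nabla_eR)(Y,X,Z,e)$; this is the previous case with $(X,i)$ and $(Y,j)$ exchanged, and the contribution is $-(\beta_{ik}^j-\beta_{ij}^k)/\lambda_{jk}$. The total is
\[
\Big(\frac1{\lambda_{jk}}-\frac1{\lambda_{ik}}\Big)\beta_{ij}^k+\frac{\beta_{jk}^i}{\lambda_{ik}}-\frac{\beta_{ik}^j}{\lambda_{jk}},
\]
which is the right side of the lemma by \eqref{eq:pf}, $\lambda_{ij}/(\lambda_{ji}\lambda_{ki})=1/\lambda_{ik}$ and $1/\lambda_{kj}=-1/\lambda_{jk}$.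
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:codazzi}(a)]
By \eqref{eq:div}, the left sides of Lemma~\ref{lem:defect} with $\Psi=\mathrm{Ric}$ and of Lemma~\ref{lem:div} are equal. Dividing by $\lambda_{ij}$, we get
\[
-\delta_{ijk}(\mathrm{Ric})=\sum_{\{p,q\}\subset\{i,j,k\}}\frac{\beta_{pq}^s}{\lambda_{ps}\lambda_{qs}},
\]
where $s$ is the index of the triple other than $p,q$. Summing over triples and over pairs inside a triple is the same as summing over pairs $p<q$ and over $s\ne p,q$. By \eqref{eq:delta} and Lemma~\ref{lem:mixed},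
\[
\langle\mathrm{Ric},P\rangle=\sum_{p<q}\ \sum_{s\ne p,q}\frac{2\beta_{pq}^s}{\lambda_{ps}\lambda_{qs}}
=\sum_{p<q}\Big\langle R_{pq},\sum_{s\ne p,q}\frac{\sigma_{pq}^s}{\lambda_{ps}\lambda_{qs}}\Big\rangle=\sum_{p<q}|R_{pq}|^2 .\qedhere
\]
\end{proof}

This completes the proofs of Theorems~\ref{thm:codazzi} and~\ref{thm:main}.

\begin{remark}
For Theorem~\ref{thm:main} alone, Lemma~\ref{lem:defect} can be skipped. If $d^*R=0$, the left side of Lemma~\ref{lem:div} vanishes by \eqref{eq:div}; dividing by $\lambda_{ij}$ and summing over triples as above gives $\sum_{p<q}|R_{pq}|^2=0$, and then $|\nabla A|^2=-3\langle A^2,P\rangle=0$.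
\end{remark}

\section{Local products of Einstein manifolds}\label{sec:products}

We recall the local de Rham splitting: if $TM=V_1\oplus\dots\oplus V_r$ is an orthogonal sum of subbundles preserved by $\nabla$, then every point has a neighborhood isometric to a Riemannian product $U_1\times\dots\times U_r$ in which $V_i$ is tangent to $U_i$. The Levi-Civita connection and the Ricci tensor of a product are the direct sums of those of the factors.

\begin{corollary}\label{cor:class}
A Riemannian manifold has harmonic curvature and constant Ricci eigenvalues if and only if every point has a neighborhood isometric to a Riemannian product of Einstein manifolds. If $M$ is locally homogeneous with $d^*R=0$, then near each point $M$ is a product of locally homogeneous Einstein manifolds with distinct Einstein constants. Conversely, every product of locally homogeneous Einstein manifolds is locally homogeneous with $d^*R=0$.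
\end{corollary}

\begin{proof}
Let $d^*R=0$ and let the Ricci eigenvalues $\lambda_1,\dots,\lambda_r$ be constant. By Theorem~\ref{thm:main}, $\nabla\mathrm{Ric}=0$, so the projections $\pi_i$, being polynomials in $\mathrm{Ric}$ with constant coefficients, are parallel, and $\nabla$ preserves the eigenbundles $V_i$. The splitting gives a local product $U=U_1\times\dots\times U_r$ with connected factors and $\mathrm{Ric}_{U_i}=\lambda_ig_i$. Conversely, if $M$ is locally a product of Einstein manifolds, then $\nabla\mathrm{Ric}=0$. So $d^*R=0$ by \eqref{eq:div}, and the eigenvalues are constant because parallel transport along a path from $x$ to $y$ conjugates $\mathrm{Ric}_x$ to $\mathrm{Ric}_y$.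

Let $M$ be locally homogeneous with $d^*R=0$, and let $U$ be as above. Fix $i$, points $p,q\in U_i$ and a point $c$ of the product of the other factors. Take a local isometry $\phi$ with $\phi(p,c)=(q,c)$, restricted so that its domain and image lie in $U$. It preserves $\mathrm{Ric}$, hence the eigenbundle $V_i$. So it maps a connected neighborhood of $(p,c)$ in $U_i\times\{c\}$ isometrically onto a connected integral manifold of $V_i$ through $(q,c)$, that is, onto a neighborhood of $(q,c)$ in $U_i\times\{c\}$. Thus $U_i$ is locally homogeneous. For the last assertion, a product of local isometries of the factors is a local isometry of the product, and $d^*R=0$ was shown above.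
\end{proof}

\section{The hypotheses cannot be dropped}\label{sec:sharp}

The constancy of the Ricci eigenvalues in Theorem~\ref{thm:main} cannot be replaced by the constancy of their sum, which is automatic.

\begin{example}\label{ex:warped}
On $(0,\infty)\times\mathbb R^2$ let $g=ds^2+f(s)^2(dx_1^2+dx_2^2)$ with $f=s^{2/3}$. Put $h=f'/f=2/(3s)$ and $E_a=f^{-1}\partial_{x_a}$. Then $[\partial_s,E_a]=-hE_a$ and $[E_1,E_2]=0$, and the metric connection with
\[
\nabla_{\partial_s}\partial_s=0,\qquad\nabla_{\partial_s}E_a=0,\qquad\nabla_{E_a}\partial_s=hE_a,\qquad\nabla_{E_a}E_b=-\delta_{ab}\,h\,\partial_s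
\]
is torsion-free, so it is the Levi-Civita connection. It gives
\[
R(E_a,\partial_s)\partial_s=-(h'+h^2)E_a=\frac{2}{9s^2}E_a,\qquad R(E_1,E_2)E_2=-h^2E_1=-\frac{4}{9s^2}E_1,
\]
and $R(E_a,\partial_s)E_b=0$ for $a\ne b$. Hence $A=\mathrm{Ric}$ is diagonal in the frame, with the simple eigenvalue $\alpha=4/(9s^2)$ on $\partial_s$ and the double eigenvalue $\beta=-2/(9s^2)$ on $E_1,E_2$; the scalar curvature is $0$. We have
\[
(\nabla_{\partial_s}A)E_a=\beta'E_a,\qquad(\nabla_{E_a}A)\partial_s=(\alpha-\beta)hE_a,\qquad(\nabla_{E_a}A)E_b=\delta_{ab}(\alpha-\beta)h\,\partial_s .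
\]
So $A$ is Codazzi if and only if $\beta'=(\alpha-\beta)h$, and both sides equal $4/(9s^3)$. Thus $d^*R=0$, while $\nabla\mathrm{Ric}\ne0$. There are only two eigenvalues, so already Lemma~\ref{lem:T} fails. The example has a conceptual explanation: $g=f^2(du^2+dx_1^2+dx_2^2)$ with $du=ds/f$ is conformally flat, in dimension three conformal flatness means that $\mathrm{Ric}-\frac14\,\mathrm{scal}\,g$ is Codazzi, and the exponent $2/3$ makes $\mathrm{scal}=-4f''/f-2f'^2/f^2$ vanish.
\end{example}

The convexity of $\varphi$ in Theorem~\ref{thm:codazzi}(c) cannot be dropped, even for homogeneous $M$.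

\begin{example}\label{ex:cartan}
For a hypersurface $M^3$ of the unit sphere $S^4$ with shape operator $A$, the Codazzi equation says that $A$ is a Codazzi tensor. The Gauss equation gives the curvature $1+\lambda_i\lambda_j$ for the plane spanned by orthogonal principal directions with principal curvatures $\lambda_i,\lambda_j$, and $\mathrm{Ric}=2+(\operatorname{tr}A)A-A^2$. Cartan's minimal isoparametric hypersurface $M^3\subset S^4$ is homogeneous with principal curvatures $\sqrt3,0,-\sqrt3$. So $\mathrm{Ric}=2-A^2$, a strictly concave function of $A$. The plane spanned by the $\pm\sqrt3$ directions has curvature $1-3=-2\ne0$, whereas $\nabla A=0$ would force $R_{ij}=0$ for $i\neq j$ by Lemma~\ref{lem:mixed}. Hence $\nabla A\ne0$.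

The same numbers appear in Example~\ref{ex:lie} with $(\lambda_1,\lambda_2,\lambda_3)=(\sqrt3,0,-\sqrt3)$ and $t=\sqrt3$, where $[e_1,e_2]=\frac12e_3$, $[e_2,e_3]=\frac12e_1$, $[e_3,e_1]=2e_2$. Formulas \eqref{eq:K} and \eqref{eq:r} give $K_{12}=K_{23}=1$, $K_{13}=-2$ and Ricci eigenvalues $-1,2,-1$, so again $\mathrm{Ric}=2-A^2$ and $\nabla A\neq0$. Both sides of Theorem~\ref{thm:codazzi}(a) equal $6$.
\end{example}

\begin{thebibliography}{9}

\bibitem{harmonic}
\emph{Riemannian manifolds with harmonic curvature},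
\texttt{https://people.math.osu.edu/derdzinski.1/preprints/lnm85.pdf}.

\end{thebibliography}
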